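\title{A uniform algebra between $R(K)$ and $A(K)$ whose maximal ideal space is not $K$}

\begin{abstract}
For a compact set $K\subset\mathbb C$, the algebras $R(K)$ and $A(K)$ both have maximal ideal space $K$. We show that a closed algebra lying between them need not. We construct a compact set $K$ with empty interior and a function $F\in C(K)$ such that the uniform algebra generated by $R(K)$ and $F$ has a character that is not a point evaluation; its maximal ideal space, embedded in $\mathbb C^2$, can even have positive four-dimensional measure. The hull of the graph of a rapidly spinning function on an annulus contains a solid set with teardrop-shaped fibers, and we keep such a set alive while punching a dense sequence of holes. We also record three conditions under which the maximal ideal space is $K$.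
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $K\subset\mathbb C$ be compact and let $C(K)$ carry the norm $\|f\|_K=\max_K|f|$. Let $R_0(K)$ be the algebra of rational functions with poles off $K$, let $R(K)$ be its closure in $C(K)$, and let $A(K)$ be the algebra of functions in $C(K)$ that are holomorphic on $\operatorname{int}K$. A uniform limit of holomorphic functions is holomorphic, so $R(K)\subset A(K)$: the first algebra consists of the functions that can be approximated by rational ones, the second of those that pass the obvious necessary test.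

Let $A$ be a closed subalgebra of $C(K)$ containing the constants. A \emph{character} of $A$ is a nonzero multiplicative linear functional $\varphi$. It satisfies $\varphi(1)=1$, does not vanish on invertible elements, and obeys $|\varphi(f)|\le\|f\|_K$, because $c-f$ is invertible (geometric series) when $|c|>\|f\|_K$. The set $M_A$ of characters is the \emph{maximal ideal space} of $A$, and we write $M_A=K$ if every character is an evaluation $f\mapsto f(z)$ at a point $z\in K$. The space $M_A$ is the largest set on which the elements of $A$ naturally live. For example, if $K$ is the unit circle and $A$ is the closure of the polynomials, then $f\mapsto f(0)$ is a character that is not an evaluation on $K$. We take as known that $M_{R(K)}=K$ and $M_{A(K)}=K$ for every compact $K$. The following question is posed in \cite{problems}.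

\medskip
\noindent\textbf{Question.} \emph{Let $K\subset\mathbb C$ be compact and let $A$ be a closed subalgebra of $C(K)$ with $R(K)\subset A\subset A(K)$. Is $M_A=K$?}
\medskip

One would guess that the answer is yes. The mechanism of the example above is excluded: if $c\notin K$, then $z-c$ is invertible in $A$, so $\varphi(z)\ne c$. Thus $\varphi\mapsto\varphi(z)$ maps $M_A$ onto $K$, and the question is whether each fiber of this map is a single point, as it is for the algebras at both ends. In the simplest cases there is nothing between the ends: for the closed unit disc $R(K)=A(K)$, since $f(\varrho z)\to f(z)$ uniformly as $\varrho\uparrow1$ and $f(\varrho z)$ is a uniform limit of polynomials; for the unit circle $R(K)=C(K)$ by the Stone--Weierstrass theorem, since $\bar z=1/z$ there. Proposition~\ref{prop:yes} gives three further situations with a positive answer. A character of $A$ that extends to a character of $A(K)$ is an evaluation; but nothing forces a character of a subalgebra to extend, and the answer to the question is no.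

Let $\mathcal P(K)$ be the algebra of functions $P(z,w)=\sum_{i=0}^m f_i(z)w^i$ with $m\ge0$ and $f_i\in R_0(K)$. For $F\in C(K)$ let $A_F$ be the closure in $C(K)$ of the functions $P(z,F(z))$, $P\in\mathcal P(K)$; this is the uniform algebra generated by $R(K)$ and $F$.

\begin{theorem}\label{thm:main}
There are a compact set $K\subset\mathbb C$ with $\operatorname{int}K=\emptyset$, a function $F\in C(K)$ and a point $z_0\in K$ such that $F(z_0)\neq0$ and
\begin{equation}\label{eq:main}
|P(z_0,0)|\le\max_{z\in K}|P(z,F(z))|\qquad\text{for all }P\in\mathcal P(K).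
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:no}
For $K$ and $F$ as in Theorem~\ref{thm:main}, $R(K)\subset A_F\subset A(K)=C(K)$, and $A_F$ has a character that is not an evaluation at a point of $K$. There are also counterexamples with $\operatorname{int}K\neq\emptyset$.
\end{corollary}

The failure is not confined to one point. Let $K_0=\{1\le|z|\le e^4\}$ be the annulus in which the construction starts, and let $T$ be the convex teardrop of Section~\ref{sec:teardrop}, a compact set with nonempty interior.

\begin{theorem}\label{thm:size}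
Let $0<\delta<\operatorname{area}(K_0)$. The set $K\subset K_0$ and the function $F$ of Theorem~\ref{thm:main} can be chosen so that there is a Borel set $K^*\subset K$ with $\operatorname{area}(K_0\setminus K^*)<\delta$ and the following property. For every $z\in K^*$ with $1<|z|<e^4$, the fiber of $M_{A_F}$ over $z$, identified with a subset of $\mathbb C$ by $\varphi\mapsto\varphi(F)$, contains a similar copy of $T$ and hence has nonempty interior. In particular $M_{A_F}$, embedded in $\mathbb C^2$ by $\varphi\mapsto(\varphi(z),\varphi(F))$, contains a set of positive four-dimensional Lebesgue measure, although $\operatorname{int}K=\emptyset$.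
\end{theorem}

Section~\ref{sec:hull} translates the question into one about hulls of graphs, and Section~\ref{sec:discs} shows how holomorphic discs produce points of a hull. Sections~\ref{sec:teardrop}--\ref{sec:shrink} build the two local tools, a spinning bump that creates a solid hull and a dilation that shrinks an existing one near a point. Section~\ref{sec:holes} combines them to punch one hole, and Section~\ref{sec:limit} passes to the limit.

\emph{Conventions.} Smooth means $C^\infty$, and $D(c,\varrho)$ is the open disc with center $c$ and radius $\varrho$. Interiors and boundaries of plane sets are taken in $\mathbb C$. Subscripts $z,\bar z$ denote the Wirtinger derivatives $\frac12(\partial_{\operatorname{Re}z}\mp i\partial_{\operatorname{Im}z})$. We use that $4u_{z\bar z}=\Delta u$, that $\overline{u_z}=(\bar u)_{\bar z}$, and that a real function $u$ has vanishing gradient exactly where $u_z=0$.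

\section{Characters and hulls of graphs}\label{sec:hull}

For a compact $K$ and $F\in C(K)$ let $\Gamma_F=\{(z,F(z)):z\in K\}$ be the graph of $F$, and define its \emph{hull} by
\[
\widehat\Gamma_F=\bigl\{(z_1,w_1)\in K\times\mathbb C:\ |P(z_1,w_1)|\le\max_{\Gamma_F}|P|\ \text{ for all }P\in\mathcal P(K)\bigr\}.
\]

\begin{lemma}\label{lem:hull}
The map $\varphi\mapsto(\varphi(z),\varphi(F))$ is a bijection of $M_{A_F}$ onto $\widehat\Gamma_F$, and it sends the evaluations onto $\Gamma_F$.
\end{lemma}

\begin{proof}
Let $\varphi\in M_{A_F}$, $z_1=\varphi(z)\in K$, $w_1=\varphi(F)$. Since $\varphi(1/(z-c))=1/(z_1-c)$ for $c\notin K$, we have $\varphi(f)=f(z_1)$ for $f\in R_0(K)$, and so $\varphi(P(\cdot,F))=P(z_1,w_1)$ for $P\in\mathcal P(K)$. Hence $\varphi$ is determined by $(z_1,w_1)$ on a dense subalgebra, and $|P(z_1,w_1)|\le\|P(\cdot,F)\|_K$ gives $(z_1,w_1)\in\widehat\Gamma_F$. Conversely, let $(z_1,w_1)\in\widehat\Gamma_F$. If $P(\cdot,F)=P'(\cdot,F)$ on $K$, the defining inequality for $P-P'$ gives $P(z_1,w_1)=P'(z_1,w_1)$. So $P(\cdot,F)\mapsto P(z_1,w_1)$ is well defined, linear, multiplicative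 and bounded by the norm. It extends by continuity to a character with the values $z_1,w_1$ on $z,F$. Evaluation at $z_1$ corresponds to $(z_1,F(z_1))$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:no}]
As $\operatorname{int}K=\emptyset$, we have $A(K)=C(K)$, and the inclusions hold. By \eqref{eq:main}, $(z_0,0)\in\widehat\Gamma_F\setminus\Gamma_F$, and Lemma~\ref{lem:hull} gives a character $\varphi$ with $\varphi(z)=z_0$, $\varphi(F)=0$, which is not an evaluation.

For the second statement let $\Delta$ be a closed disc disjoint from $K$, let $K'=K\cup\Delta$, and let $A'=\{f\in C(K'):f|_K\in A_F,\ f|_\Delta\in A(\Delta)\}$. This is a closed subalgebra containing $R_0(K')$, so $R(K')\subset A'$; and $A'\subset A(K')$ because $\operatorname{int}K'=\operatorname{int}\Delta$. The character $f\mapsto\varphi(f|_K)$ takes the value $z_0$ on the function $z$, so it could only be the evaluation at $z_0$; but on the function equal to $F$ on $K$ and to $0$ on $\Delta$ it takes the value $0\ne F(z_0)$.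
\end{proof}

Before looking for a graph with a large hull we record what rules one out. A probability measure $\mu$ on $K$ \emph{represents} a character $\varphi$ of $A$ if $\varphi(f)=\int f\,d\mu$ for $f\in A$, and it is a \emph{Jensen measure} for $\varphi$ if $\log|\varphi(f)|\le\int\log|f|\,d\mu$ for $f\in A$. A Jensen measure represents $\varphi$: the inequality for $e^{f}$ and $e^{-f}$ gives $\operatorname{Re}\varphi(f)=\int\operatorname{Re}f\,d\mu$, and the same identity for $if$ gives the imaginary part. By Bishop's theorem, every character of a uniform algebra on a compact space has a Jensen measure on that space. Runge's theorem states that if $S\subset\mathbb C$ is compact and the set $E\subset\mathbb C\setminus S$ meets every component of $\mathbb C\setminus S$, then every function holomorphic near $S$ is a uniform limit on $S$ of rational functions whose finite poles lie in $E$.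

\begin{proposition}\label{prop:yes}
Let $A$ be a closed subalgebra of $C(K)$ with $R(K)\subset A\subset A(K)$. Then $M_A=K$ in each of the following cases.
\begin{enumerate}
\item[(a)] For every $z_1\in K$, the only Jensen measure on $K$ for the evaluation at $z_1$ on $R(K)$ is the point mass $\delta_{z_1}$. This holds, for example, if for all $z_1\neq z_2$ in $K$ some $f\in R(K)$ vanishes near $z_2$ and has $f(z_1)\ne0$.
\item[(b)] $\operatorname{int}K=\emptyset$, and $A$ is generated by $R(K)$ and a family of real-valued functions in $C(K)$.
\item[(c)] For each $z_1\in K$, the functions $f\in A$ of the form $f=f(z_1)+(z-z_1)k$ with $k\in A$ are dense in $A$.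
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\varphi\in M_A$ and $z_\varphi=\varphi(z)$. Since $M_{R(K)}=K$, we have $z_\varphi\in K$ and $\varphi(f)=f(z_\varphi)$ for $f\in R(K)$. Let $\mu$ be a Jensen measure for $\varphi$ on $A$.

(a) The measure $\mu$ is also a Jensen measure for the evaluation at $z_\varphi$ on $R(K)$. So $\mu=\delta_{z_\varphi}$, and $\varphi(f)=\int f\,d\mu=f(z_\varphi)$ for all $f\in A$. For the example, suppose that a Jensen measure $\mu_1$ for $z_1$ has a point $z_2\neq z_1$ in its support. The given $f$ vanishes on a set of positive $\mu_1$-measure, so $-\infty<\log|f(z_1)|\le\int\log|f|\,d\mu_1=-\infty$, which is absurd.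

(b) Let $u$ be one of the real generators. Then $\varphi(u)=\int u\,d\mu$ is real and $\int(u-\varphi(u))^2d\mu=\varphi\bigl((u-\varphi(u))^2\bigr)=0$. Hence $\mu$ is supported in the compact set $S=\bigcap_u\{u=\varphi(u)\}\subset K$, and $|f(z_\varphi)|=|\int f\,d\mu|\le\|f\|_S$ for $f\in R(K)$. Suppose $z_\varphi\notin S$. Every component of $\mathbb C\setminus(S\cup\{z_\varphi\})$ is open, so it meets $\mathbb C\setminus K$; this is where $\operatorname{int}K=\emptyset$ is used. By Runge's theorem some $f\in R_0(K)$ is within $\frac13$ of $1$ at $z_\varphi$ and within $\frac13$ of $0$ on $S$, a contradiction. So $z_\varphi\in S$, that is, $\varphi(u)=u(z_\varphi)$ for every generator $u$, and $\varphi$ is the evaluation at $z_\varphi$.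

(c) For $f$ of the given form with $z_1=z_\varphi$ we have $\varphi(f)-f(z_\varphi)=\varphi(z-z_\varphi)\varphi(k)=0$. By density and continuity $\varphi(f)=f(z_\varphi)$ on $A$.
\end{proof}

So in Theorem~\ref{thm:main} the function $F$ cannot be real, and $R(K)$ must admit a Jensen measure that is not a point mass, although $K$ has no interior.

\section{Holomorphic discs}\label{sec:discs}

A \emph{disc} in a set $\mathcal Y\subset\mathbb C^2$ is a nonconstant holomorphic map $\iota$ from some $D(0,\varrho)$ into $\mathbb C^2$ with image in $\mathcal Y$; its \emph{center} is $\iota(0)$. The restriction of a disc to a smaller $D(0,\varrho')$ is again a disc, so the existence of a disc with a given center is a local property of $\mathcal Y$. All points of hulls in this paper come from the following form of the maximum principle.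

\begin{lemma}\label{lem:max}
Let $\mathcal Y,\Gamma\subset\mathbb C^2$ be nonempty compact sets such that every point of $\mathcal Y\setminus\Gamma$ is the center of a disc in $\mathcal Y$. If $P$ is holomorphic near $\mathcal Y\cup\Gamma$, then $\max_{\mathcal Y}|P|\le\max_\Gamma|P|$.
\end{lemma}

\begin{proof}
Suppose $M=\max_{\mathcal Y}|P|>\max_\Gamma|P|$. The compact set $Z=\{|P|=M\}\cap\mathcal Y$ is nonempty and disjoint from $\Gamma$. Let $\iota$ be a disc in $\mathcal Y$ centered at a point of $Z$ where $|z|^2+|w|^2$ is largest on $Z$. The function $|P\circ\iota|\le M$ has a maximum at $0$, so $P\circ\iota$ is constant and the disc lies in $Z$. Hence $|\iota|^2\le|\iota(0)|^2$. But if $\iota(y)=\sum_{j\ge0}v_jy^j$ with $v_j\in\mathbb C^2$, the mean of $|\iota|^2$ over the circle $|y|=\varrho'$ is $\sum|v_j|^2\varrho'^{\,2j}$, which exceeds $|v_0|^2$ since $\iota$ is nonconstant.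
\end{proof}

Here is the first attempt at a counterexample. Let $F_0\in C(K_0)$ vanish on $\partial K_0$ but not at $z_0$. The maximum modulus principle for $z\mapsto P(z,0)$ shows that $K_0\times\{0\}\subset\widehat\Gamma_{F_0}$, so $A_{F_0}$ has an extra character. This is no counterexample, since $F_0\notin A(K_0)$. The remedy is to remove the interior of $K_0$ by punching holes. To keep the sheet $w=0$ in the hull by the same argument, $F$ must vanish on the boundary of every hole. But if $K$ is $K_0$ minus disjoint open discs and $\operatorname{int}K=\emptyset$, the boundary circles are dense in $K$: a segment from $z\in K$ to a nearby point outside $K$ meets one of them. Then $F\equiv0$.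

A single sheet is too rigid. We look instead for a solid set $\mathcal Y$, whose fibers $Y(z)=\{w:(z,w)\in\mathcal Y\}$ have interior, and apply Lemma~\ref{lem:max} with $\Gamma$ a graph $\Gamma_F$ over a perforated annulus $K_n$. Interior points of fibers are centers of vertical discs, so only boundary points of fibers need attention. One constraint is unavoidable: \emph{over $z\in\partial K_n$ the fiber must lie in $\{F(z)\}$.} Indeed, by the open mapping theorem a disc in $K_n\times\mathbb C$ centered over such a $z$ is vertical, and the point of $Y(z)$ farthest from $F(z)$ is not the center of a vertical disc in $Y(z)$. So we need solid sets that pinch to the graph along circles.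

\section{The spinning teardrop}\label{sec:teardrop}

Consider an annulus about $0$ and logarithmic coordinates $\zeta=\log z=t+i\theta$, $\omega=\log w=x+i\alpha$. Round fibers $\{x\le L(t)\}$ cannot pinch. If a disc $z\mapsto(z,w(z))$ in such a set touches the boundary at $t_1$, then $x-L(t)$ has a local maximum there; since $x$ is harmonic in $\zeta$, this forces $L''(t_1)\ge0$. A convex function on a bounded interval is bounded below, so $e^L$ cannot tend to $0$ at an end circle. We therefore use fibers $\{x\le L(t)+g(\alpha-h(t))\}$ that are not round and that rotate by the angle $h(t)$. The rotation will contribute a favorable term proportional to $g''h'^2$, so we want $g''>0$. A smooth periodic function has $\int g''=0$, so $g$ must have a corner. The corner is exempt from the hypothesis of Lemma~\ref{lem:max} if we let it trace the graph.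

Let $g$ be the $2\pi$-periodic function with $g(\beta)=-\beta(2\pi-\beta)/4$ on $[0,2\pi]$. On $(0,2\pi)$,
\begin{equation}\label{eq:g}
g'=\frac{\beta-\pi}2,\quad g''=\frac12,\quad |g'|\le\frac\pi2,\quad 1+g'^2<\frac72,\quad\frac{g''}{1+g'^2}>\frac17,\quad-\frac{\pi^2}4\le g\le0 .
\end{equation}
The \emph{teardrop} (Figure~\ref{fig:T}) is the compact set $T=\{0\}\cup\{e^{x+i\alpha}:x\le g(\alpha)\}$. Since $g$ is continuous, $\operatorname{int}T=\{0\}\cup\{e^{x+i\alpha}:x<g(\alpha)\}$, and $\partial T$ is the curve $\gamma(\beta)=e^{g(\beta)+i\beta}$, $0\le\beta\le2\pi$, which is smooth except at $1$. With $\kappa=e^{-\pi^2/4}$,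
\begin{equation}\label{eq:T}
D(0,\kappa)\subset T\subset\overline{D(0,1)},\qquad \vartheta T\subset\operatorname{int}T\ \ (0<\vartheta<1),\qquad \operatorname{int}T=\bigcup_{0<\vartheta<1}\operatorname{int}(\vartheta T),
\end{equation}
because $\vartheta T$ is described by $x\le g(\alpha)+\log\vartheta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=6]
\draw[fill=gray!20,thick] plot[domain=0:6.28318,samples=120] ({exp(-\x*(6.28318-\x)/4)*cos(deg(\x))},{exp(-\x*(6.28318-\x)/4)*sin(deg(\x))}) -- cycle;
\draw[dashed] (0,0) circle (0.0848);
\fill (0,0) circle (0.008) node[right] {\small $0$};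
\fill (1,0) circle (0.01) node[right] {$1$};
\node at (0.45,0) {$T$};
\end{tikzpicture}
\caption{The teardrop $T$, bounded by the curve $e^{g(\beta)+i\beta}$ with $g(\beta)=-\beta(2\pi-\beta)/4$, $0\le\beta\le2\pi$. It is convex, has one corner, at $1$, and contains the disc of radius $\kappa=e^{-\pi^2/4}$ about $0$ (dashed).}\label{fig:T}
\end{figure}

\begin{lemma}\label{lem:convex}
For each $\tau_1\in\partial T\setminus\{1\}$ the tangent line to $\partial T$ at $\tau_1$ meets $T$ only at $\tau_1$, and $T$ lies on one side of it. The set $T$ is convex.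
\end{lemma}

\begin{proof}
The tangent $\gamma'=(g'+i)\gamma$ has direction angle $\psi(\beta)=\beta+\arg(g'+i)$ with $\arg(g'+i)=\frac\pi2-\arctan g'$, and $\psi'=1-g''/(1+g'^2)\ge\frac12$. As $g'$ runs from $-\frac\pi2$ to $\frac\pi2$, the angle $\psi$ increases by $2\pi-2\arctan\frac\pi2$ over $(0,2\pi)$, and at the corner it jumps by $+2\arctan\frac\pi2\in(0,\pi)$. So when the closed curve is traversed once from $\tau_1=\gamma(\beta_1)$, the angle $\psi-\psi(\beta_1)$ increases strictly from $0$ to $2\pi$. The height $H(\tau)=\operatorname{Im}\bigl(e^{-i\psi(\beta_1)}(\tau-\tau_1)\bigr)$ above the tangent line has derivative $|\gamma'|\sin(\psi-\psi(\beta_1))$ along the curve. It first increases strictly and then decreases strictly, from $0$ back to $0$, so $H>0$ on $\partial T\setminus\{\tau_1\}$. A nonconstant affine function attains its minimum over $T$ only on $\partial T$. Hence $H>0$ on $T\setminus\{\tau_1\}$.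

Thus $T$ has a supporting line at every point of $\partial T\setminus\{1\}$; at $1$ the line $\operatorname{Re}\tau=1$ supports $T$ by \eqref{eq:T}. If $y=e^{x+i\alpha}\notin T$, the point $\tau=e^{g(\alpha)+i\alpha}\in\partial T$ lies strictly between $0$ and $y$. The interior point $0$ is strictly on the side of $T$ of the supporting line at $\tau$, so $y$ is strictly on the other side. Hence $T$ is an intersection of half-planes.
\end{proof}

\begin{example}[constant spin]\label{ex:spin}
Let $\Omega>0$ and $\mathcal Y=\{(z,w):z\neq0,\ w\in e^{i\Omega\log|z|}T\}$, that is, $x\le g(\beta)$ with $\beta=\alpha-\Omega t$. The corners form the graph of $e^{i\Omega\log|z|}$. Take any other boundary point $(\zeta_1,\omega_1)$, so $\beta_1\in(0,2\pi)$ and $x_1=g(\beta_1)$, and put $g_1=g'(\beta_1)$. Along the complex line $\omega=\omega_1+(\xi_1+i\xi_2)(\zeta-\zeta_1)$,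
\[
x-x_1=\xi_1(t-t_1)-\xi_2(\theta-\theta_1),\qquad\beta-\beta_1=(\xi_2-\Omega)(t-t_1)+\xi_1(\theta-\theta_1).
\]
Choose $\xi_1=-g_1\Omega/(1+g_1^2)$ and $\xi_2=g_1^2\Omega/(1+g_1^2)$. Then
\[
\beta-\beta_1=-\frac{\Omega}{1+g_1^2}\bigl((t-t_1)+g_1(\theta-\theta_1)\bigr),\qquad x-x_1=g_1(\beta-\beta_1),
\]
and since $g$ is quadratic, $x-g(\beta)=-\frac14(\beta-\beta_1)^2\le0$ as long as $0\le\beta\le2\pi$. So the point is the center of a disc in $\mathcal Y$. For $\beta_1=\pi$ the disc is $w=$ constant: the boundary point nearest to $0$ stays inside when the teardrop turns about $0$. The gradient of $\beta$ in $(t,\theta)$ has squared length $\Omega^2/(1+g_1^2)$, so the Laplacian of $x-g(\beta)$ along the line is $-\frac12\Omega^2/(1+g_1^2)<-\Omega^2/7$. Without spin this margin is $0$; with fast spin it is large, and it will pay for the pinching and for a center that does not move holomorphically.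
\end{example}

\section{Pieces and pseudoconcave points}\label{sec:pieces}

We now let the teardrop move, turn and change size, and we isolate the negative Laplacian of Example~\ref{ex:spin} as a condition that is open and produces discs.

\begin{definition}\label{def:piece}
A \emph{piece} over a compact set $G\subset\mathbb C$ is a pair of continuous functions $a,\lambda:G\to\mathbb C$, smooth on $\operatorname{int}G$, with $\lambda\neq0$ on $\operatorname{int}G$. Its \emph{fibers} are $Y(z)=a(z)+\lambda(z)(T-1)$, the point $a(z)\in Y(z)$ is the \emph{apex}, and the \emph{body} is $\{(z,w):z\in G,\ w\in Y(z)\}$.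
\end{definition}

The fibers are compact and convex, and the body is compact as a continuous image of $G\times T$. On $\partial G$ the function $\lambda$ may vanish; there the fiber is the point $a(z)$.

Let $z_1\in\operatorname{int}G$ and $w_1\in\partial Y(z_1)\setminus\{a(z_1)\}$. Put $\tau=1+(w-a(z))/\lambda(z)$. Near $(z_1,w_1)$ the value $\tau$ is near a point of $\partial T\setminus\{1\}$, and the body is $\{r\le0\}$ for the smooth function
\begin{equation}\label{eq:r}
r(z,w)=\log|\tau|-g(\arg\tau),\qquad\arg\tau\in(0,2\pi).
\end{equation}
Here $r_w=\frac12(1+ig')/(\tau\lambda)\neq0$. For a holomorphic function $w(z)$ with $w(z_1)=w_1$ let $\eta(z)=r(z,w(z))$, so that $\eta(z_1)=0$ and $\eta_z=r_z+r_ww'$. The curve $w(z)$ is \emph{tangent} if $\eta_z(z_1)=0$, that is, if $w'(z_1)=q:=-r_z/r_w$. For a tangent curve,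
\begin{equation}\label{eq:levi}
\eta_{z\bar z}(z_1)=r_{z\bar z}+2\operatorname{Re}(r_{z\bar w}\bar q)+r_{w\bar w}|q|^2 .
\end{equation}
This number, the Levi form of $r$ on the vector $(1,q)$, is the same for all tangent curves.

\begin{definition}\label{def:pc}
The point $(z_1,w_1)$ is \emph{pseudoconcave} for the piece if the number \eqref{eq:levi} is negative. (The word is always meant in this strict sense, and it is applied only to boundary points other than the apex over interior points of $G$.)
\end{definition}

\begin{lemma}\label{lem:pc}
\begin{enumerate}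
\item[(a)] In Definition~\ref{def:pc}, $r$ may be replaced by any smooth real function $\tilde r$ with nonzero gradient such that the body is $\{\tilde r\le0\}$ near $(z_1,w_1)$.
\item[(b)] The condition may be tested in any local holomorphic coordinates $\zeta=\zeta(z)$, $\omega=\omega(w)$.
\item[(c)] The pseudoconcave points form an open subset of $\{z\in\operatorname{int}G,\ w\in\partial Y(z)\setminus\{a(z)\}\}$.
\item[(d)] A pseudoconcave point is the center of a disc in the body.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both functions vanish exactly on the boundary of the body near the point. Take $r$ as the first of four real local coordinates $y_1,\dots,y_4$. Then $\tilde r=\Theta r$ with $\Theta=\int_0^1\partial_1\tilde r(vy_1,y_2,y_3,y_4)\,dv$ smooth. At the point $d\tilde r=\Theta\,dr$, so $\Theta\neq0$ there and the tangent curves are the same; $\Theta>0$ because the sets $\{r\le0\}$ and $\{\tilde r\le0\}$ agree. Along a tangent curve $\eta$ and its gradient vanish at $z_1$, so $(\Theta\eta)_{z\bar z}=\Theta\eta_{z\bar z}$ at $z_1$.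

(b) Holomorphic curves $w(z)$ correspond to holomorphic curves $\omega(\zeta)$, and $\eta_z=\zeta'\eta_\zeta$, $\eta_{z\bar z}=|\zeta'|^2\eta_{\zeta\bar\zeta}$.

(c) The right side of \eqref{eq:levi}, with $q=-r_z/r_w$, is a continuous function of the point.

(d) Let $w(z)=w_1+q(z-z_1)+\frac12q_2(z-z_1)^2$. At $z_1$ we have $\eta_{zz}=r_{zz}+2r_{zw}q+r_{ww}q^2+r_wq_2$, and since $r_w\neq0$ we can choose $q_2$ with $\eta_{zz}(z_1)=0$. As $\eta$ is real, $\eta_{\bar z\bar z}(z_1)=0$ too, and Taylor's formula gives $\eta(z)=\eta_{z\bar z}(z_1)|z-z_1|^2+o(|z-z_1|^2)\le0$ near $z_1$. So $z\mapsto(z,w(z))$ is a disc in the body.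
\end{proof}

\section{The spinning bump}\label{sec:bump}

The first tool turns a smooth function $f$ into a nearby function $f+se^{ih}$ whose graph over an annulus has a solid hull, pinched along both boundary circles. A \emph{profile} on $[t_-,t_+]$ is a smooth function $s:[t_-,t_+]\to[0,\infty)$, with derivatives continuous up to the endpoints, that vanishes exactly at $t_-$ and $t_+$. The size of the fibers is $s=e^L$. Near an endpoint where $s'\ne0$, $L''$ is negative of order $s^{-2}$; the gain from the spin is of order $h'^2$, so we take $h'=\Omega/s$.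

\begin{lemma}\label{lem:bump}
Let $b\in\mathbb C$, $G=\{e^{t_-}\le|z-b|\le e^{t_+}\}$, let $f$ be smooth near $G$, and let $s$ be a profile on $[t_-,t_+]$. For $\Omega>0$ let $h$ be a primitive of $\Omega/s$ on $(t_-,t_+)$. With $t=\log|z-b|$ put $\lambda=s(t)e^{ih(t)}$ on $\operatorname{int}G$, $\lambda=0$ on $\partial G$, and $a=f+\lambda$. Then $a,\lambda$ form a piece over $G$ with fibers
\[
Y(z)=f(z)+\lambda(z)T,
\]
and for all sufficiently large $\Omega$ every point $(z,w)$ with $z\in\operatorname{int}G$, $w\in\partial Y(z)\setminus\{a(z)\}$ is pseudoconcave.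
\end{lemma}

\begin{proof}
Since $|\lambda|=s\to0$ at $\partial G$, the functions $a,\lambda$ are continuous on $G$, and they are smooth with $\lambda\neq0$ on $\operatorname{int}G$. By Lemma~\ref{lem:pc}(b) we may use the coordinate $\zeta=\log(z-b)=t+i\theta$. For a function of $t$ alone, such as $L=\log s$ or $h$, we have $L_\zeta=L'/2$ and $L_{\zeta\bar\zeta}=L''/4$.

\emph{The Levi form.} Take a holomorphic curve through the given point, put $W=w-f$ along it, and write $\omega=\log W=x+i\alpha$. Since $\tau=W/\lambda$, the function \eqref{eq:r} along the curve is $\eta=x-L-g(\beta)$ with $\beta=\alpha-h\in(0,2\pi)$. The new feature compared with Example~\ref{ex:spin} is that $\omega$ is not holomorphic: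
\[
q:=\omega_\zeta=\frac{W_\zeta}W,\qquad p:=\omega_{\bar\zeta}=-\frac{f_{\bar\zeta}}W,\qquad e_1:=\omega_{\zeta\bar\zeta}=p_\zeta=-\frac{f_{\zeta\bar\zeta}}W-pq .
\]
The operator $\partial_\zeta\partial_{\bar\zeta}$ is real, so $x_{\zeta\bar\zeta}=\operatorname{Re}e_1$ and $\alpha_{\zeta\bar\zeta}=\operatorname{Im}e_1$. With $g',g''$ taken at $\beta$,
\[
\eta_\zeta=x_\zeta-\tfrac12L'-g'\beta_\zeta,\qquad \eta_{\zeta\bar\zeta}=\operatorname{Re}e_1-\tfrac14L''-g''|\beta_\zeta|^2-g'\bigl(\operatorname{Im}e_1-\tfrac14h''\bigr).
\]
Moreover $\bar p=(\bar\omega)_\zeta=x_\zeta-i\alpha_\zeta$ and $q=x_\zeta+i\alpha_\zeta=\bar p+2i\alpha_\zeta$. For a tangent curve $x_\zeta=\frac12L'+g'\beta_\zeta$ at the point; inserting this and $\alpha_\zeta=\beta_\zeta+\frac12h'$ into the formula for $\bar p$ gives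
\[
2\beta_\zeta=\frac{ih'-L'+2\bar p}{g'-i}.
\]
Since $\operatorname{Re}e_1-g'\operatorname{Im}e_1=\operatorname{Re}((1+ig')e_1)$, we obtain
\begin{equation}\label{eq:bump}
-4\eta_{\zeta\bar\zeta}=L''-g'h''+\frac{g''}{1+g'^2}\bigl|ih'-L'+2\bar p\bigr|^2-4\operatorname{Re}\bigl((1+ig')e_1\bigr).
\end{equation}

\emph{Estimates.} We show that the third term is of order $\Omega^2/s^2$ and all others are of order at most $\Omega/s^2$. The functions $f_{\bar\zeta}=\overline{(z-b)}f_{\bar z}$ and $f_{\zeta\bar\zeta}=|z-b|^2f_{z\bar z}$ are bounded on $G$. Let $C\ge1$ bound $s$, $|s'|$, $|s''|$, $2|f_{\bar\zeta}|/\kappa$ and $4|f_{\zeta\bar\zeta}|/\kappa$; it does not depend on $\Omega$. At a boundary point $|W|=s|\tau|\ge\kappa s$ by \eqref{eq:T}. From $L'=s'/s$, $L''=(ss''-s'^2)/s^2$ and $h''=-\Omega s'/s^2$ we get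
\[
|2p|\le\frac Cs,\qquad \frac{4|f_{\zeta\bar\zeta}|}{|W|}\le\frac Cs\le\frac{C^2}{s^2},\qquad|L'|\le\frac Cs,\qquad|L''|\le\frac{2C^2}{s^2},\qquad|h''|\le\frac{C\Omega}{s^2}.
\]
Let $\Omega\ge2C$. As $h'$ and $L'$ are real, the imaginary part of $ih'-L'+2\bar p$ is at least $h'-|2p|\ge\Omega/(2s)$, so by \eqref{eq:g} the third term of \eqref{eq:bump} is at least $\Omega^2/(28s^2)$. Since $|g'-i|\ge1$, we have successively
\[
|2\beta_\zeta|\le\frac{\Omega+2C}s\le\frac{2\Omega}s,\qquad|2\alpha_\zeta|\le|2\beta_\zeta|+h'\le\frac{3\Omega}s,\qquad|2q|\le|2p|+2|2\alpha_\zeta|\le\frac{7\Omega}s,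
\]
and $4|e_1|\le C^2/s^2+|2p||2q|\le8C\Omega/s^2$. With $|g'|<2$, $|1+ig'|<2$ and $2C^2\le C\Omega$, the right side of \eqref{eq:bump} is at least $(\Omega^2/28-C\Omega-2C\Omega-16C\Omega)/s^2$, which is positive for $\Omega>28\cdot19\,C$.
\end{proof}

\begin{example}[the initial piece]\label{ex:zero}
Let $b=0$, $f=0$, $G=K_0$, $s(t)=t(4-t)/4$ on $[0,4]$, and $h(t)=12\log\frac t{4-t}$, so that $h'=12/s$. Here $p=e_1=0$. From $s'=1-t/2$, $s''=-\frac12$ and $s'^2=1-s$ we get $L''=(\frac s2-1)/s^2\ge-1/s^2$ and $|h''|\le12/s^2$. The right side of \eqref{eq:bump} is at least $(-1-6\pi+\frac{144}7)/s^2>0$. So $\Omega=12$ is large enough. Put $F_0=se^{ih}$, with $F_0=0$ on $\partial K_0$. Every point of the body of the piece $Y_0(z)=F_0(z)T$ off the graph of $F_0$ is an interior point of a fiber or a pseudoconcave point, and by Lemmas~\ref{lem:pc}(d) and~\ref{lem:max} the body lies in $\widehat\Gamma_{F_0}$. It contains the sheet $K_0\times\{0\}$ of Section~\ref{sec:discs}, now surrounded by a solid neighborhood over $\operatorname{int}K_0$.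
\end{example}

\section{Shrinking the fibers near a point}\label{sec:shrink}

To punch a hole at $b$, the fibers over a small circle about $b$ have to be made small without losing pseudoconcavity. The convexity obstruction of Section~\ref{sec:teardrop} disappears at a puncture, where $t$ ranges over a half-line: $-\log(-t)$ is convex and tends to $-\infty$ as $t\to-\infty$. We dilate the fibers by a factor $e^{u(z)}$ about the \emph{fixed} point $c=a(b)$. The moving apex $a(z)$ would be a worse center, because $\log(w-a(z))$ is not holomorphic, whereas $\log(w-c)$ is a holomorphic coordinate in which the dilation is a real translation. The price is that we have no control near $c$. The lemma therefore makes no claim inside a given convex neighborhood $Q$ of $c$, which will have to be covered by another piece.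

\begin{lemma}\label{lem:shrink}
Let $a,\lambda$ be a piece over $G$ with fibers $Y(z)$, let $b\in\operatorname{int}G$ and $c=a(b)$. Let $Q$ be a compact convex set with $c\in\operatorname{int}Q$, and suppose that $(b,w)$ is pseudoconcave for every $w\in\partial Y(b)\setminus\operatorname{int}Q$. Then there is $d_0>0$ with $D(b,d_0)\subset G$ such that for every $0<\sigma\le d_0$ there is a smooth real function $u$ on $\mathbb C\setminus\{b\}$ with
\[
u\le0,\qquad u=0\ \text{ for }|z-b|\ge\sigma,\qquad u(z)\to-\infty\ \text{ as }z\to b,
\]
and the following property. Let $a^u=c+e^u(a-c)$ and $\lambda^u=e^u\lambda$, with fibers $Y^u(z)=c+e^{u(z)}(Y(z)-c)$. For $0<|z-b|<d_0$ we have $a^u(z)\in Q$, and $(z,w)$ is pseudoconcave for $a^u,\lambda^u$ whenever $w\in\partial Y^u(z)\setminus Q$.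
\end{lemma}

\begin{proof}
\emph{Charts.} Let $w_1\in\partial Y(b)\setminus\operatorname{int}Q$; then $w_1\neq c$. Use the holomorphic coordinate $\omega=\log(w-c)=x+i\alpha$ near $w_1$. The vector field $\partial_x$ points along the rays from $c$. By Lemma~\ref{lem:convex} the tangent line to $\partial Y(b)$ at $w_1$ misses the point $c\in Y(b)$, so $r_x\neq0$ at $(b,w_1)$; and $r_x>0$, because the segment from $c$ to $w_1$ lies in $Y(b)$. By the implicit function theorem the body is $\{x\le V(z,\alpha)\}$ near $(b,w_1)$, with $V$ smooth. We test pseudoconcavity with $x-V$, as Lemma~\ref{lem:pc}(a),(b) allows. Along a holomorphic curve $\omega(z)$ we have $x_z=i\alpha_z$ (because $(\bar\omega)_z=0$) and $x_{z\bar z}=\alpha_{z\bar z}=0$. For $\eta=x-V(z,\alpha(z))$ we get $\eta_z=(i-V_\alpha)\alpha_z-V_z$, so tangency means $\alpha_z=V_z/(i-V_\alpha)$, and then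
\[
-\eta_{z\bar z}=V_{z\bar z}+2\operatorname{Re}\bigl(V_{z\alpha}\overline{\alpha_z}\bigr)+V_{\alpha\alpha}|\alpha_z|^2=V_{z\bar z}+2\operatorname{Re}\Bigl(V_{z\alpha}\overline{\frac{V_z}{i-V_\alpha}}\Bigr)+V_{\alpha\alpha}\frac{|V_z|^2}{1+V_\alpha^2}=:\mathcal L(V).
\]
By hypothesis $\mathcal L(V)>0$ at the point. So $(b,w_1)$ has an open neighborhood, a \emph{chart}, in which the description $x\le V$ holds, the derivatives of $V$ of order at most $2$ are bounded, and $\mathcal L(V)$ has a positive lower bound.

\emph{Uniformity.} Let $\Delta\subset\operatorname{int}G$ be a closed disc about $b$. The set $E=\{(z,w):z\in\Delta,\ w\in\partial Y(z)\setminus\operatorname{int}Q\}$ is closed in the continuous image of $\Delta\times\partial T$, hence compact. Finitely many charts cover the part of $E$ over $b$. They cover the part of $E$ over some $D(b,d_0)\subset\Delta$, since otherwise points of $E$ outside the charts would accumulate at a point of $E$ over $b$. As $c\in\operatorname{int}Q$, we may shrink $d_0$ so that $a(z)\in Q$ on $D(b,d_0)$. Adding a real function $u(z)$ to $V$ changes only $V_z$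 and $V_{z\bar z}$:
\[
\mathcal L(V+u)-\mathcal L(V)=u_{z\bar z}+2\operatorname{Re}\Bigl(V_{z\alpha}\overline{\frac{u_z}{i-V_\alpha}}\Bigr)+V_{\alpha\alpha}\frac{2\operatorname{Re}(V_z\overline{u_z})+|u_z|^2}{1+V_\alpha^2}.
\]
Since $|i-V_\alpha|\ge1$, there are $\mu,C>0$ such that $\mathcal L(V+u)\ge\mu+u_{z\bar z}-C(|u_z|+|u_z|^2)$ in all the finitely many charts. With $C|u_z|\le\frac\mu4+\frac{C^2}\mu|u_z|^2$ and $B=C+C^2/\mu$,
\begin{equation}\label{eq:shift}
\mathcal L(V+u)\ge\tfrac34\mu+u_{z\bar z}-B|u_z|^2 .
\end{equation}

\emph{The function $u$.} For $m=e^{-Bu}$ we have $m_{z\bar z}=-Bm\,(u_{z\bar z}-B|u_z|^2)$. So we need a function $m\ge1$ that tends to $+\infty$ at $b$, equals $1$ outside $D(b,\sigma)$, and is almost superharmonic; a small multiple of a truncated logarithm does this. Let $\chi:[0,\infty)\to[0,1]$ be smooth with $\chi=1$ on $[0,\frac12]$ and $\chi=0$ on $[1,\infty)$, and put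
\[
\ell(z)=\chi\Bigl(\frac{|z-b|}\sigma\Bigr)\log\frac\sigma{|z-b|}\ge0,\qquad m=1+\nu\ell,\qquad u=-\frac1B\log m\qquad(\nu>0).
\]
The function $\ell$ is smooth on $\mathbb C\setminus\{b\}$, harmonic for $0<|z-b|<\sigma/2$ and zero for $|z-b|\ge\sigma$, so $|\ell_{z\bar z}|\le C_\sigma$ for some constant $C_\sigma$. Since $m\ge1$, we get $u_{z\bar z}-B|u_z|^2=-\nu\ell_{z\bar z}/(Bm)\ge-\nu C_\sigma/B$. Choose $\nu$ with $\nu C_\sigma/B\le\mu/4$. By \eqref{eq:shift}, $\mathcal L(V+u)\ge\mu/2$ in every chart, for $z\ne b$. The three displayed properties of $u$ hold.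

\emph{Conclusion.} Let $0<|z-b|<d_0$. Since $Q$ is convex, $c\in Q$ and $0<e^u\le1$, the dilation $w\mapsto c+e^{u(z)}(w-c)$ maps $Q$ into $Q$. Hence $a^u(z)\in Q$, and a point of $\partial Y^u(z)\setminus Q$ is the image of some $w\in\partial Y(z)\setminus Q$. Then $(z,w)\in E$ lies in a chart. The map $(z,w)\mapsto(z,c+e^{u(z)}(w-c))$ is a diffeomorphism near $(z,w)$ that carries the old body to the new one and reads $(z,x,\alpha)\mapsto(z,x+u(z),\alpha)$. So near the image point the new body is $\{x\le V+u\}$, and $\mathcal L(V+u)>0$ says that the image point is pseudoconcave.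
\end{proof}

\section{Punching one hole}\label{sec:holes}

Consider the first hole, at a point $b\in\operatorname{int}K_0$, for the piece $Y_0$ of Example~\ref{ex:zero}. Lemma~\ref{lem:shrink} makes the fibers over a small circle $|z-b|=\rho$ lie in a tiny disc $Q$ about $F_0(b)$, and we discard $Y_0$ inside that circle. Two defects remain: the fibers over the circle are small but are not points of the graph, and for $\rho<|z-b|<\sigma$ the apex has left the graph while boundary points in $Q$ are uncontrolled. Both defects lie in $Q$. A spinning bump about $f=F_0$ over a larger annulus $r_-\le|z-b|\le r_+$, of size $\varepsilon$ for $\rho\le|z-b|\le\sigma$, repairs them: its fibers there contain $Q$ in their interior, so all defective points become centers of vertical discs. The new piece pinches to the graph over $|z-b|=r_\pm$, and the hole is $D(b,r_-)$. The function changes by at most $\varepsilon$.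

A later hole may be centered in the annulus $\rho<|z-b|<r_+$. Over such a center there are two pieces, and the defects of the older one are covered by the younger one. If both were shrunk at once the covering could be lost, so the older piece is shrunk into the younger one and discarded before the younger one is touched. In general there is a chain of pieces over each point; the following definition records it.

Let $z_0=e^2$. A \emph{stage of level $n$} consists of a compact set $K_n\subset K_0$, a finite union of circles $\Sigma_n$, a function $F_n\in C(K_0)$, and pieces $a_j,\lambda_j$ over compact sets $G_j\subset K_n$ ($0\le j\le n$) with fibers $Y_j(z)$, subject to (S0)--(S4) below. We write $U_n=K_n\setminus\Sigma_n$, $\Gamma_n=\{(z,F_n(z)):z\in K_n\}$, $\mathcal Y_n$ for the union of the bodies, and $J(z)=\{j:z\in G_j\}$. If $j\in J(z)$ is not the largest element, its \emph{successor} $j^+$ at $z$ is the next element of $J(z)$.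
\begin{enumerate}
\item[(S0)] $\operatorname{int}K_n\neq\emptyset$; $\Sigma_n$ contains $\partial K_n$ and every $\partial G_j$; $F_n$ is smooth on $U_n$.
\item[(S1)] For $z\in U_n$: $J(z)\neq\emptyset$; $a_j(z)=F_n(z)$ for the largest $j\in J(z)$; and $a_j(z)\in\operatorname{int}Y_{j^+}(z)$ for the other $j\in J(z)$.
\item[(S2)] For $z\in U_n$, $j\in J(z)$ and $w\in\partial Y_j(z)\setminus\{a_j(z)\}$: the point $(z,w)$ is pseudoconcave for piece $j$, or $j$ has a successor at $z$ and $w\in\operatorname{int}Y_{j^+}(z)$.
\item[(S3)] Every point of $\mathcal Y_n\setminus\Gamma_n$ is the center of a disc in $\mathcal Y_n$.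
\item[(S4)] $z_0\in G_0$, $0\in Y_0(z_0)$ and $|F_n(z_0)|=1$.
\end{enumerate}
By (S0), $U_n=\operatorname{int}K_n\setminus\Sigma_n$ is open, $G_j\cap U_n\subset\operatorname{int}G_j$, and $J$ is locally constant on $U_n$. Only (S3) and (S4) enter the final argument; (S0)--(S2) are what the induction needs at the center of the next hole.

Example~\ref{ex:zero} gives a stage of level $0$, with $G_0=K_0$ and $\Sigma_0=\partial K_0$: the only piece has apex $F_0$, the example proves (S2) and (S3), and at $z_0$ we have $t=2$, $s=1$, so $|F_0(z_0)|=1$ and $0\in Y_0(z_0)$.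

\begin{proposition}\label{prop:step}
Given a stage of level $n$, a point $b\in U_n\setminus\{z_0\}$ and numbers $\varepsilon,\bar d>0$, there are radii $0<r_-<d\le\bar d$ and a stage of level $n+1$ such that $K_{n+1}=K_n\setminus D(b,r_-)$, $|F_{n+1}-F_n|\le\varepsilon$ on $K_0$, and outside $N=\overline{D(b,d)}$ the sets $G_j$ and the fibers $Y_j$ $(0\le j\le n)$ are those of the given stage.
\end{proposition}

\begin{proof}
Let $J(b)=\{j_1<\dots<j_k\}$. We use the local labels $1,\dots,k$ for these pieces, writing $G_i,a_i,\lambda_i,Y_i$, and the local label $k+1$ for the new piece, whose true index $n+1$ is larger than all others. Put $c_i=a_i(b)$.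

\emph{The sets $Q_i$.} For $i<k$ let $E_i$ consist of $c_i$ and of all $w\in\partial Y_i(b)\setminus\{c_i\}$ such that $(b,w)$ is not pseudoconcave. By Lemma~\ref{lem:pc}(c), $E_i$ is closed in $\partial Y_i(b)$, hence compact, and $E_i\subset\operatorname{int}Y_{i+1}(b)$ by (S1) and (S2). Let $Q_i=a_{i+1}(b)+\lambda_{i+1}(b)(\vartheta T-1)$ with $\vartheta<1$ close to $1$. By \eqref{eq:T} and Lemma~\ref{lem:convex}, $Q_i$ is compact and convex, $Q_i\subset\operatorname{int}Y_{i+1}(b)$, and $E_i\subset\operatorname{int}Q_i$. For $i=k$ put $Q_k=\overline{D(c_k,\varepsilon\kappa/2)}$; by (S1) and (S2), $c_k=F_n(b)$ and all other points of $\partial Y_k(b)$ are pseudoconcave. So Lemma~\ref{lem:shrink} applies to each piece $i$ with $Q_i$.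

\emph{The disc $N$.} Choose $d\le\bar d$, not exceeding the numbers $d_0$ given by Lemma~\ref{lem:shrink} for $i=1,\dots,k$, so small that $N=\overline{D(b,d)}\subset U_n\setminus\{z_0\}$ and that for $z\in N$
\[
Q_i\subset\operatorname{int}Y_{i+1}(z)\quad(i<k),\qquad|F_n(z)-c_k|<\varepsilon\kappa/4 .
\]
The first condition can be met because $Q_i$ is compact and $1+(w-a_{i+1}(z))/\lambda_{i+1}(z)\in\operatorname{int}T$ is an open condition on $(z,w)$. Since $N$ is connected, $J=J(b)$ on $N$; thus $N\subset\operatorname{int}G_i$ for $1\le i\le k$, and the other pieces do not meet $N$. By \eqref{eq:T},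
\begin{equation}\label{eq:Qk}
Q_k\subset D(F_n(z),\varepsilon\kappa)\subset\operatorname{int}\bigl(F_n(z)+\varepsilon e^{i\theta}T\bigr)\qquad(z\in N,\ \theta\in\mathbb R).
\end{equation}

\emph{Radii, from the outside in.} Put $\rho_0=d$. For $i=1,\dots,k-1$ choose successively $\sigma_i<\rho_{i-1}$, the function $u_i$ of Lemma~\ref{lem:shrink} for piece $i$, $Q_i$ and $\sigma_i$, and $\rho_i<\sigma_i$ with
\begin{equation}\label{eq:rho}
Y_i^{u_i}(z)\subset Q_i\qquad\text{for }|z-b|=\rho_i .
\end{equation}
This is possible since $u_i\to-\infty$ at $b$, the fibers $Y_i(z)$ are uniformly bounded, and $c_i\in\operatorname{int}Q_i$. Then choose $r_+<\rho_{k-1}$ and $\sigma_k<r_+$, choose $u_k$ and $\rho_k<\sigma_k$ in the same way so that \eqref{eq:rho} holds for $i=k$, and choose $r_-<\rho_k$. Thus (Figure~\ref{fig:radii})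
\[
d>\sigma_1>\rho_1>\dots>\sigma_{k-1}>\rho_{k-1}>r_+>\sigma_k>\rho_k>r_->0 .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15]
\draw[->] (0,0) -- (9.4,0) node[right] {$|z-b|$};
\foreach \x/\y in {1/{r_-},2.2/{\rho_2},3.4/{\sigma_2},4.6/{r_+},5.8/{\rho_1},7.2/{\sigma_1},8.6/{d}}
  \draw[dotted] (\x,2.1) -- (\x,0) node[below] {$\y$};
\draw[very thick,dashed] (5.8,1.8) -- (7.2,1.8); \draw[very thick] (7.2,1.8) -- (9,1.8);
\draw[very thick,dashed] (2.2,1.2) -- (3.4,1.2); \draw[very thick] (3.4,1.2) -- (9,1.2);
\draw (1,0.6) -- (4.6,0.6); \draw[line width=3pt] (2.2,0.6) -- (3.4,0.6);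
\node[left] at (0.8,1.8) {old piece $1$}; \node[left] at (0.8,1.2) {old piece $2$}; \node[left] at (0.8,0.6) {new piece $3$};
\end{tikzpicture}
\caption{Where the pieces live after a hole $D(b,r_-)$ is punched at a point $b$ over which there were two pieces. An old piece is unchanged on the solid part of its line, shrunk on the dashed part, and absent to the left of it. The new piece lives on $[r_-,r_+]$ and has full size $\varepsilon$ on the heavy part. Below each dashed part the next piece is present at full size.}\label{fig:radii}
\end{figure}

\emph{The new stage.} Let $s$ be a profile on $[\log r_-,\log r_+]$ with $s\le\varepsilon$ and $s=\varepsilon$ on $[\log\rho_k,\log\sigma_k]$. Lemma~\ref{lem:bump} with $f=F_n$, which is smooth near $N$, gives a piece over $\tilde G_{k+1}=\{r_-\le|z-b|\le r_+\}$ with fibers $\tilde Y_{k+1}=F_n+\lambda T$, $|\lambda|=s$. Let $F_{n+1}=F_n+\lambda$ on $\tilde G_{k+1}$ and $F_{n+1}=F_n$ on the rest of $K_0$; it is continuous because $\lambda=0$ on $\partial\tilde G_{k+1}$, and it is the apex of the new piece. Put $K_{n+1}=K_n\setminus D(b,r_-)$. For $1\le i\le k$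 replace piece $i$ by the functions $a_i^{u_i},\lambda_i^{u_i}$ on $\tilde G_i=G_i\setminus D(b,\rho_i)$, with fibers $\tilde Y_i=Y_i^{u_i}$. Since $u_i$ is smooth off $b$, this is a piece, and $\tilde Y_i=Y_i$ for $|z-b|\ge\sigma_i$. The other pieces are kept. Let $\Sigma_{n+1}$ be $\Sigma_n$ together with the circles about $b$ of radii $\rho_1,\dots,\rho_k,r_+,r_-$. The statements of the proposition about $K_{n+1}$, $F_{n+1}$ and the complement of $N$ hold by construction.

\emph{Reduction to $N$.} Property (S0) holds: $K_{n+1}\supset\{r_-<|z-b|<d\}$, all new boundaries lie in $\Sigma_{n+1}$, and $F_{n+1}$ is smooth on $U_{n+1}$, which is contained in $U_n$ and avoids $\partial\tilde G_{k+1}$. All changes occur in a closed disc about $b$ of radius $\max(\sigma_1,r_+)<d$. Properties (S1)--(S3) are local in $z$, so they persist over points outside this disc, and so does (S4). It remains to treat $z$ with $r_-\le|z-b|<d$. Such $z$ lie in $U_n$, so the old (S1) and (S2) are available. Call piece $i$ \emph{present} at $z$ if $z\in\tilde G_i$; for $i\le k$ this means $|z-b|\ge\rho_i$, and then $z\in\operatorname{int}\tilde G_i$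 unless $|z-b|=\rho_i$. The order of the radii has two consequences.
\begin{enumerate}
\item[(A)] If $i<k$ and piece $i$ is present at $z$, then piece $i+1$ is present and $\tilde Y_{i+1}(z)=Y_{i+1}(z)$, because $\rho_i>\sigma_{i+1}>\rho_{i+1}$.
\item[(B)] If $i\le k$ and $\rho_i\le|z-b|\le\sigma_i$, then piece $i+1$ is present and $Q_i\subset\operatorname{int}\tilde Y_{i+1}(z)$. For $i<k$ this follows from (A) and the choice of $N$; for $i=k$ it follows from $s=\varepsilon$ and \eqref{eq:Qk}.
\end{enumerate}
Let $i\le k$ be present at $z$, and call $w$ \emph{covered} if piece $i+1$ is present at $z$ and $w\in\operatorname{int}\tilde Y_{i+1}(z)$.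

\emph{Claim.} (i) The apex of $\tilde Y_i(z)$ is covered, or else $i=k$, $|z-b|\ge r_+$ and the apex is $F_{n+1}(z)$. (ii) Every other $w\in\partial\tilde Y_i(z)$ is covered, or else $|z-b|>\rho_i$ and $(z,w)$ is pseudoconcave for the new piece $i$.

If $|z-b|=\rho_i$, then $\tilde Y_i(z)\subset Q_i$ by \eqref{eq:rho}, and every point of the fiber is covered by (B). If $\rho_i<|z-b|\le\sigma_i$, Lemma~\ref{lem:shrink} says that the apex lies in $Q_i$ and that boundary points outside $Q_i$ are pseudoconcave; points of $Q_i$ are covered by (B). Let $|z-b|>\sigma_i$, so that piece $i$ is unchanged near $z$. For $i<k$ the old (S1) and (S2) together with (A) give the claim. For $i=k$ the old (S2) says that all boundary points other than the apex are pseudoconcave, since $k$ had no successor, and the old (S1) says that the apex is $F_n(z)$. If $|z-b|\ge r_+$, this is $F_{n+1}(z)$. If $\sigma_k<|z-b|<r_+$, then $\lambda(z)\neq0$ and $0\in\operatorname{int}T$, so $F_n(z)\in\operatorname{int}(F_n(z)+\lambda(z)T)$ is covered. This proves the claim.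

\emph{Properties (S1) and (S2).} Let $z\in U_{n+1}$, so that $|z-b|$ is none of $\rho_1,\dots,\rho_k,r_\pm$. By (A) the old pieces present form a final segment of $1,\dots,k$, possibly empty, and piece $k+1$ is present exactly when $|z-b|<r_+$. Since $\rho_k<r_+$, some piece is present, and the successor of a present piece $i$ is $i+1$ whenever it has one. If $|z-b|>r_+$, the last piece is $k$; it cannot be covered, so by the claim its apex is $F_{n+1}(z)$ and its other boundary points are pseudoconcave. If $|z-b|<r_+$, the last piece is $k+1$, and the same holds by Lemma~\ref{lem:bump}. For a piece $i$ that is not last, the exception in (i) does not occur, so (i) gives (S1) and (ii) gives (S2).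

\emph{Property (S3).} Let $r_-\le|z-b|<d$ and $w\in\tilde Y_i(z)$, $w\neq F_{n+1}(z)$, for a present piece $i$. If $w$ is interior to the fiber of some present piece, it is the center of a vertical disc in $\mathcal Y_{n+1}$. Otherwise $w\in\partial\tilde Y_i(z)$ and $w$ is not covered. If $i\le k$, part (i) of the claim shows that $w$ is not the apex, and part (ii) shows that $(z,w)$ is pseudoconcave. If $i=k+1$, then $r_-<|z-b|<r_+$, because over the end circles the fiber is $\{F_{n+1}(z)\}$; as $w$ is not the apex $F_{n+1}(z)$, Lemma~\ref{lem:bump} shows that $(z,w)$ is pseudoconcave. In both cases Lemma~\ref{lem:pc}(d) gives a disc.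
\end{proof}

\section{The limit}\label{sec:limit}

Fix $0<\delta<\operatorname{area}(K_0)$ and a countable base $O_0,O_1,\dots$ of nonempty open subsets of $\operatorname{int}K_0$. Starting from the stage of level $0$, define stages inductively. Given the stage of level $n$, let $O=O_n$ if $O_n\subset K_n$ and $O=\operatorname{int}K_n$ otherwise. The set $\Sigma_n\cup\{z_0\}$ has empty interior, so there is a point $b_n\in O\setminus(\Sigma_n\cup\{z_0\})\subset U_n\setminus\{z_0\}$. Apply Proposition~\ref{prop:step} with $b=b_n$, $\varepsilon=2^{-n-1}$ and $\pi\bar d^{\,2}=2^{-n-2}\delta$, and let $N_n$ be the disc $N$ that it provides. Put $K=\bigcap_nK_n$. Since the numbers $\varepsilon$ are summable, $F_n$ converges uniformly on $K_0$ to a continuous function, whose restriction to $K$ we call $F$.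

The set $K$ has empty interior. Otherwise the open set $\operatorname{int}K\subset\operatorname{int}K_0$ would contain some $O_n$; then $O_n\subset K_n$, so $b_n\in O_n\subset K$, although $b_n\notin K_{n+1}$.

\begin{lemma}\label{lem:limit}
If $(z_1,w_1)\in\mathcal Y_n$ for all $n$, then $(z_1,w_1)\in\widehat\Gamma_F$.
\end{lemma}

\begin{proof}
We have $z_1\in K$ because $\mathcal Y_n\subset K_n\times\mathbb C$. Let $P=\sum f_iw^i\in\mathcal P(K)$. The finitely many finite poles of the $f_i$ lie in $\mathbb C\setminus K$, the increasing union of the sets $\mathbb C\setminus K_n$. So there is $n_0$ such that $P$ is holomorphic near $K_n\times\mathbb C$ for $n\ge n_0$. By (S3) and Lemma~\ref{lem:max}, for each $n\ge n_0$ there is $y_n\in K_n$ with $|P(z_1,w_1)|\le|P(y_n,F_n(y_n))|$. A subsequence of $(y_n)$ converges to a point $y$, which lies in $K$ because the $K_n$ are closed and decreasing, and $F_n(y_n)\to F(y)$ along it by uniform convergence on $K_0$. As $P$ is continuous on $K_{n_0}\times\mathbb C$, we get $|P(z_1,w_1)|\le|P(y,F(y))|\le\max_{\Gamma_F}|P|$.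
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By (S4), $(z_0,0)\in\mathcal Y_n$ and $|F_n(z_0)|=1$ for all $n$. Hence $z_0\in K$, $|F(z_0)|=1$, and Lemma~\ref{lem:limit} gives \eqref{eq:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Let $K^*=K_0\setminus\bigcup_nN_n$. This is a Borel set, it lies in $K$ because the $n$th hole lies in $N_n$, and $\operatorname{area}(K_0\setminus K^*)\le\sum_n2^{-n-2}\delta<\delta$. By Proposition~\ref{prop:step}, piece $0$ is never modified over $K^*$: for $z\in K^*$ and all $n$, the point $z$ lies in $G_0$ and its fiber is $F_0(z)T$, as in Example~\ref{ex:zero}. By Lemma~\ref{lem:limit}, $\{z\}\times F_0(z)T\subset\widehat\Gamma_F$, and by Lemma~\ref{lem:hull} the fiber of $M_{A_F}$ over $z$ contains $F_0(z)T$. For $1<|z|<e^4$ we have $F_0(z)\neq0$, so this is a similar copy of $T$. Finally, $\{(z,w):z\in K^*,\ w\in F_0(z)T\}$ is the intersection of a compact set with $K^*\times\mathbb C$, hence Borel. Since $\operatorname{area}(K^*)>0$, $\partial K_0$ has area $0$, and the fibers over $K^*\setminus\partial K_0$ have positive area,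 Fubini's theorem shows that this set has positive four-dimensional measure.
\end{proof}

\begin{thebibliography}{1}
\bibitem{problems} \emph{Function Spaces -- Selected Open Problems}, \texttt{http://www.siue.edu/\allowbreak MATH/\allowbreak kj\_papers/\allowbreak Function-spaces-selected-open-problems-2011.pdf}
\end{thebibliography}
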